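# Scattered subwords and the pair $V$, $VxV$: a lower bound with the number on the forehead

## A product $V=P_1\cdots P_k$ and its pumped version $VxV$

Fix $k\ge 2$ distinct letters $c_1,\dots,c_k$, put $A=\{c_1,\dots,c_k\}$, and let $A^*$ be the free monoid of words over $A$, with empty word $\epsilon$. For $i\in[k]=\{1,\dots,k\}$ let $e_i:A^*\to A^*$ be the homomorphism that erases every letter $c_i$ and keeps all other letters. For instance, with letters $a,b,c$, the map $e_2$ sends $bacb$ to $ac$.

Here is the construction on which everything below turns. Take a product
$$V=P_1P_2\cdots P_k,\qquad\text{where the factor } P_i \text{ does not contain the letter } c_i,$$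
take a word $x$, and form $U=VxV$. We want
$$e_i(VxV)=e_i(V)\qquad\text{for every } i\in[k]. \tag{1}$$
In words: whoever is blind to one letter, whichever letter it is, cannot tell $V$ from $VxV$.

What is this for? Let $x=c_1c_2\cdots c_k$. Then $VxV$ contains $x$. But $V$ does not contain $x$ even as a scattered subword: the letter $c_1$ of such a copy of $x$ cannot lie in $P_1$, so it lies in $P_2$ or later; hence $c_2$ lies in $P_2$ or later, but not in $P_2$, so in $P_3$ or later; and so on, until $c_k$ has nowhere to go. So (1) gives two objects, one containing the scattered subword $c_1\cdots c_k$ and one not, that cannot be told apart by anyone who misses a single letter. If $k$ players are to detect the subword and player $i$ cannot see the letters $c_i$, then (1) says that no player alone sees a difference. The theorem of this lecture is that even with communication a bounded number of bits is not enough.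

Taken literally for words, (1) cannot hold unless $x$ is empty. Comparing lengths gives $2|e_i(V)|+|e_i(x)|=|e_i(V)|$, so $e_i(x)=\epsilon$ for every $i$; and since $k\ge2$, any letter of $x$ survives some $e_i$. The proof keeps equation (1) and gives up the requirement that the $P_i$ are words. They will be ultrafilters on $A^*$, which can still be multiplied and erased, and among which an equation like $zyz=z$ is solvable for any $y$.

## Number on the forehead: definitions, theorems, small cases

Let $\Sigma$ be a finite alphabet, $L\subseteq\Sigma^*$ a language, $k\ge2$ a number of players. An input of length $n$ is a sequence of $n$ positions, each holding a letter of $\Sigma$ or the empty string $\epsilon$; the input word is the concatenation of the entries. Before the input is revealed, the positions are partitioned among the $k$ players. Player $i$ sees every position except those assigned to him, which are "on his forehead". The players write bits on a shared blackboard following a deterministic protocol, and at the end they must decide whether the input word is in $L$.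

**Definition (complexity).** $D_k(L)(n)$ is the minimum over protocols of the number of bits communicated in the worst case over inputs of length $n$, for the worst partition of the positions. $L$ has bounded $k$-party complexity if $D_k(L)(n)=O(1)$, and unbounded $k$-party complexity otherwise.

Example of an input: $n=5$, entries $a,\epsilon,b,c,\epsilon$ owned by players $1,2,2,3,1$. The word is $abc$; player 2 sees $a,?,?,c,\epsilon$.

For $u\in\Sigma^*$ let $L_u$ be the set of words that contain $u$ as a scattered subword. For $u=a_1\cdots a_k$ this is $\Sigma^*a_1\Sigma^*a_2\Sigma^*\cdots\Sigma^*a_k\Sigma^*$. With $k+1$ players this language is easy: an occurrence of $a_1\cdots a_k$ uses positions of at most $k$ owners, so the remaining player sees it completely, and one bit from each player suffices. The problem asks whether $k$ players are too few. It is posed in "The Computational Complexity Column" (https://www.uni-ulm.de/fileadmin/website_uni_ulm/iui.inst.190/Mitarbeiter/toran/beatcs/column88.pdf): it is conjectured that for any $k$ this language has unbounded $k$-party complexity, and this has been established by Pudlák for $k\le5$. We take the $a_i$ to be pairwise distinct,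 to exclude degenerate subwords; this condition has been added to the conjecture as posed there.

Lower bounds will go through covers.

**Definition (cylinder intersection).** Fix a partition of the positions among $p$ players. A cylinder intersection is a set $C=\bigcap_{i=1}^pC_i$ of inputs, where membership in $C_i$ does not depend on the entries at player $i$'s positions.

Example with three positions owned by players $1,2,3$: the set of inputs with all three entries equal is a cylinder intersection. Take $C_3$ to be "entries 1 and 2 agree", $C_1$ to be "entries 2 and 3 agree", and $C_2$ to be everything.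

We use one property of these sets:
$$\begin{aligned}&\text{if } z \text{ is an input and, for each } i, \text{ some } z^{(i)}\in C \text{ differs from } z\\ &\text{only in positions of player } i, \text{ then } z\in C.\end{aligned}\tag{2}$$
Indeed $z^{(i)}\in C_i$, and membership in $C_i$ ignores player $i$'s positions, so $z\in C_i$, for every $i$.

Now take a deterministic protocol of cost $c$; the speaker and the output are determined by the blackboard contents (if only one player knows the output, he announces it with one extra bit). Fix a leaf, that is, a complete blackboard content. Let $C_i$ be the set of inputs for which every bit on the way to this leaf that is spoken by player $i$ is the bit he would speak. This does not depend on player $i$'s positions, and the inputs reaching the leaf are exactly $\bigcap_iC_i$. There are at most $2^c$ leaves. So the inputs with word in $L$ are covered by at most $2^c$ cylinder intersections containing only such inputs, and likewise for the inputs with word not in $L$. Let $\mathrm{cov}^1_p(L)(n)$, respectively $\mathrm{cov}^0_p(L)(n)$, be the minimal number of cylinder intersections in such a cover, for the worst partition. Then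
$$D_p(L)(n)\ \ge\ \log_2\mathrm{cov}^{\sigma}_p(L)(n)\qquad(\sigma=0,1). \tag{3}$$

**Theorem 1.** For $k\ge2$ and pairwise distinct $a_1,\dots,a_k\in\Sigma$, the language $L_{a_1\cdots a_k}$ has unbounded $k$-party complexity. Moreover $\mathrm{cov}^1_k$ and $\mathrm{cov}^0_k$ of this language both tend to infinity with $n$.

So the answer to the problem is: the statement is true.

**Theorem 2.** Let $u=b_1^{n_1}\cdots b_m^{n_m}$ ($n_t\ge1$, $b_t\ne b_{t+1}$) be a non-empty word with $m$ runs and $d$ distinct letters, and let $p\ge2$.

* (a) If $p\le d$, then $\mathrm{cov}^1_p(L_u)$, $\mathrm{cov}^0_p(L_u)$ and $D_p(L_u)$ are unbounded.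
* (b) If $p\ge m+1$, then $D_p(L_u)=O(1)$.
* (c) If each letter of $u$ occurs in a single run ($d=m$), then $L_u$ has bounded $p$-party complexity if and only if $p\ge m+1$. In particular, for $u=a_1\cdots a_k$ with distinct letters: bounded if and only if $p\ge k+1$.
* (d) If $p\ge|u|-1$, then $D_p(L_u)(n)=O(\log n)$. So in Theorem 1 the complexity tends to infinity but is $O(\log n)$.

If $u$ has two equal adjacent letters, then $m+1\le|u|$, so by (b) $L_u$ has bounded $|u|$-party complexity. For example $u=aab$ has $m=2$ runs and is easy for $3=|u|$ players. So the distinctness condition in Theorem 1 cannot simply be dropped. For $d<p\le m$ no general result is claimed.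

**The case $k=2$ by hand.** Take $u=ab$ and two players, and $N$ blocks of two positions, the first owned by player 1 and the second by player 2. Let $[r,s]$ be the input with $a$ at player 1's position in block $r$, $b$ at player 2's position in block $s$, and $\epsilon$ elsewhere. Its word is $ab$ if $r\le s$ and $ba$ if $r>s$. Suppose $[r,r]$ and $[s,s]$ with $r<s$ lie in one cylinder intersection $C$. The input $[s,r]$ differs from $[r,r]$ only in player 1's positions and from $[s,s]$ only in player 2's positions. By (2), $[s,r]\in C$; but its word is $ba$. Hence $\mathrm{cov}^1_2\ge N$. For the other side use the inputs $[r+1,r]$, $1\le r\le N-1$, with word $ba$: if $[r+1,r]$ and $[s+1,s]$ with $r<s$ lie in $C$, then so does $[r+1,s]$, whose word is $ab$ as $r+1\le s$. Hence $\mathrm{cov}^0_2\ge N-1$.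

## Stars, and why the argument for $k=2$ stops at $k=3$

The case $k=2$ rests on the two words $ab$ and $ba$, one in the language and one not, with $e_1(ab)=e_1(ba)$ and $e_2(ab)=e_2(ba)$. The sensible first attempt for larger $k$ is to look for two different words $w,w'$ with $e_i(w)=e_i(w')$ for all $i\in[k]$, on different sides of the language. For $k\ge3$ there are none:

*If $k\ge3$ and $e_i(w)=e_i(w')$ for all $i\in[k]$, then $w=w'$.* Suppose $w\neq w'$. If one is a proper prefix of the other, pick an extra letter of the longer word and some $i$ such that $c_i$ is not that letter; then $e_i(w)$ and $e_i(w')$ have different lengths. Otherwise look at the first place where they differ, with letters $y\ne y'$. As $k\ge3$, there is $i$ with $c_i\notin\{y,y'\}$. After erasing $c_i$, the common prefixes still agree and are followed by $y$ and $y'$ respectively, so $e_i(w)\ne e_i(w')$.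

So we must allow a different comparison word for each player. Let $u$ be a word whose set of letters is exactly $A$, with $c_1,\dots,c_k$ listed in order of first occurrence in $u$ (for Theorem 1: $u=a_1\cdots a_k$ and $c_i=a_i$). Put
$$\Lambda_1=L_u\cap A^*,\qquad \Lambda_0=A^*\setminus\Lambda_1 .$$

**Definition (star).** Let $\sigma\in\{0,1\}$. A star on side $\sigma$ consists of a center $w\in\Lambda_{1-\sigma}$ and leaves $w^{(1)},\dots,w^{(k)}\in\Lambda_\sigma$ with $e_i(w^{(i)})=e_i(w)$ for all $i$. Given a coloring of $\Lambda_\sigma$, the star is monochromatic if all its leaves have the same color.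

Example with $u=abc$: the center $w=bacb$ is not in $L_{abc}$, since after its only $a$ there is no $b$ followed by a $c$. The leaves
$$w^{(1)}=abcb,\qquad w^{(2)}=abc,\qquad w^{(3)}=babc$$
are in $L_{abc}$, and $e_1(w^{(1)})=bcb=e_1(w)$, $e_2(w^{(2)})=ac=e_2(w)$, $e_3(w^{(3)})=bab=e_3(w)$. So this is a star on side $1$.

The colors will come from a cover: the color of a word is the index of a cylinder intersection containing it, and (2) will be applied to a star whose leaves all have one color. No single star can serve for all colorings when $k\ge3$: its leaves are not all equal (otherwise the common leaf would have the same erasures as the center, hence equal the center, which lies on the other side), so some coloring separates two leaves. What is true is that every finite coloring admits *some* monochromatic star.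

**Proposition 3 (monochromatic stars).** Let $\sigma\in\{0,1\}$. For every finite coloring of $\Lambda_\sigma$ there is a monochromatic star on side $\sigma$. Moreover, for each number $r\ge1$ of colors there is $M=M(r)$ such that for every $r$-coloring of $\Lambda_\sigma\cap A^{\le M}$ there is a monochromatic star on side $\sigma$ whose words all have length at most $M$.

Here $A^{\le M}$ is the set of words of length at most $M$. The link with the opening section is the following lemma, the general form of the pigeonhole argument made there. Put $B_i=(A\setminus\{c_i\})^*$.

**Lemma 4.** $B_1B_2\cdots B_k\subseteq\Lambda_0$.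

*Proof.* Suppose $u$ is a scattered subword of $y_1\cdots y_k$ with $y_i\in B_i$; fix an embedding. Let $\pi_i$ be the position in $u$ of the first occurrence of $c_i$; by the choice of numbering $\pi_1<\dots<\pi_k$. We show by induction on $i$ that position $\pi_i$ is mapped into a factor $y_t$ with $t\ge i+1$. For $i=1$: the letter $c_1$ does not occur in $y_1$, so $t\ge2$. If $\pi_i$ is mapped into a factor of index at least $i+1$, then so is the later position $\pi_{i+1}$; its letter $c_{i+1}$ does not occur in $y_{i+1}$, so the index is at least $i+2$. For $i=k$ we get an index at least $k+1$, which does not exist. $\blacksquare$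

The center $bacb=b\cdot ac\cdot b$ of the example is in $B_1B_2B_3$.

## From monochromatic stars to covers

This section deduces Theorem 1 from Proposition 3, and gives Theorem 2(a) for $p=d$ at the same time. Let $u,A,k$ be as above, with $k$ players. Fix $\sigma\in\{0,1\}$ and $r\ge1$, let $M=M(r)$ and $h=(M+1)^2$.

**Step 1: the inputs.** We want inputs in which player $i$ is blind exactly to the letters $c_i$. Let $N$ be large. Use $N$ consecutive blocks of $k$ positions, the $i$-th position of each block belonging to player $i$. Further positions, if any, are assigned arbitrarily and always hold $\epsilon$. For $w=w_1\cdots w_\ell\in A^\ell$ and $H'=\{t_1<\dots<t_\ell\}\subseteq[N]$, let $\mathrm{In}(w,H')$ be the input in which, for each $j$, if $w_j=c_i$ then player $i$'s position in block $t_j$ holds $c_i$; all other positions hold $\epsilon$. Its input word is $w$.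

Suppose, for contradiction, that for this partition the inputs whose word is in $L_u$ (if $\sigma=1$), respectively not in $L_u$ (if $\sigma=0$), are covered by $r$ cylinder intersections, each containing only such inputs. Assign to each such input the index of one cylinder intersection containing it.

**Step 2: make the index depend on the word only.** The index of $\mathrm{In}(w,H')$ may depend on the place $H'$ as well as on $w$; Ramsey's theorem removes the place. For each $\ell\le M$ color every $\ell$-subset $H'$ of $[N]$ by the function that sends $w\in\Lambda_\sigma\cap A^\ell$ to the index of $\mathrm{In}(w,H')$. There are finitely many such functions, and their number does not depend on $N$. Apply Ramsey's theorem for $\ell=0,1,\dots,M$ successively, each time passing to a subset. If $N$ is large enough, we end with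
$$H=\{\eta_1<\dots<\eta_h\}\subseteq[N]$$
such that for every $w\in\Lambda_\sigma$ of length $\ell\le M$ the index of $\mathrm{In}(w,H')$ is the same for all $\ell$-subsets $H'\subseteq H$. Call it $\chi(w)$. Then $\chi$ is an $r$-coloring of $\Lambda_\sigma\cap A^{\le M}$.

**Step 3: place a monochromatic star in $H$.** By Proposition 3 there are $w\in\Lambda_{1-\sigma}$ and $w^{(1)},\dots,w^{(k)}\in\Lambda_\sigma$, all of length at most $M$, with $e_i(w^{(i)})=e_i(w)$, and with all $\chi(w^{(i)})$ equal to one index, say that of $C=\bigcap_iC_i$. We realize them by inputs to which (2) applies.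

Let $w=w_1\cdots w_\ell$. Put $w_j$ into block $\eta_{j(M+1)}$; this is possible since $\ell(M+1)\le M(M+1)\le h$. Call the result $\mathrm{In}(w,H_w)$. Before the first of these blocks, between consecutive ones, and after the last one there are at least $M$ further elements of $H$: there are $M$ before and between, and $h-\ell(M+1)\ge (M+1)^2-M(M+1)=M+1$ after (if $\ell=0$, all $h$ blocks are free).

Now fix $i$. The letters of $w^{(i)}$ different from $c_i$ form the word $e_i(w^{(i)})=e_i(w)$, so they correspond one by one to the letters of $w$ different from $c_i$; place each in the block of its partner. It remains to place the letters $c_i$ of $w^{(i)}$. There are at most $M$ of them in total, and in every gap before, between or after the blocks already used there are at least $M$ elements of $H$ that carry no letter of $w$. So they can be put into such blocks in the right order. We obtain $\mathrm{In}(w^{(i)},H_i)$ with $H_i\subseteq H$. Letters different from $c_i$ sit in the same positions in $\mathrm{In}(w,H_w)$ and in $\mathrm{In}(w^{(i)},H_i)$, and letters $c_i$ sit only in positions of player $i$. So the two inputs differ only in positions of player $i$. (In the example $w=bacb$,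 $w^{(3)}=babc$: clear the third used block, which held $c$, and put $c$ into a later block of $H$, after the fourth used block.)

**Step 4: conclude.** All $\mathrm{In}(w^{(i)},H_i)$ have index $\chi(w^{(i)})$, so they lie in $C$. By (2), $\mathrm{In}(w,H_w)\in C$. But $w\in\Lambda_{1-\sigma}$ is on the other side, and $C$ contains only inputs with word on side $\sigma$: a contradiction.

So for every $r$ and $\sigma$ we have $\mathrm{cov}^\sigma_k(L_u)(n)>r$ for all sufficiently large $n$ (positions beyond the $Nk$ used ones hold $\epsilon$). Hence $\mathrm{cov}^\sigma_k(L_u)(n)\to\infty$, and by (3) $D_k(L_u)(n)\to\infty$. For $u=a_1\cdots a_k$ this is Theorem 1. It remains to prove Proposition 3.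

## Multiplying and erasing ultrafilters on $A^*$

Recall that an ultrafilter on a set $S$ is a family $\mu$ of subsets of $S$ that is closed under supersets and finite intersections, does not contain $\emptyset$, and contains exactly one of $B$, $S\setminus B$ for every $B\subseteq S$. Consequently, if a finite union of sets is in $\mu$, one of the sets is in $\mu$; so for every finite coloring of a member of $\mu$, some color class is in $\mu$. An element $s\in S$ is identified with the principal ultrafilter $\{B:s\in B\}$.

Let $S$ be a discrete semigroup and $\beta S$ the space of ultrafilters on $S$, with basic open sets $\{\mu:B\in\mu\}$. For $s\in S$ write $s^{-1}B=\{t:st\in B\}$. The product is defined by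
$$B\in\mu\nu\iff\{s:\ s^{-1}B\in\nu\}\in\mu .$$
Read it as: for $\mu$-most $s$, for $\nu$-most $t$, the element $st$ is in $B$. For principal ultrafilters this is the product of $S$. An example over the letters $a,b$: let $\mu$ and $\nu$ be non-principal, with $\{b^m:m\ge0\}\in\mu$ and $\{a^n:n\ge0\}\in\nu$. Then $\mu\nu$ contains $B=\{b^ma^n:n>m\}$, since for each $m$ the set $\{a^n:n>m\}$ is in $\nu$ (only finitely many words are removed). The outer variable is chosen first, and the inner one may depend on it.

The following facts are standard (Hindman–Strauss, *Algebra in the Stone–Čech Compactification*, Ch. 2 and 4).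

* (F1) $\beta S$ is a compact Hausdorff space and a semigroup, and for fixed $\nu$ the map $\mu\mapsto\mu\nu$ is continuous. Continuity: $\{\mu:B\in\mu\nu\}=\{\mu:D\in\mu\}$ with $D=\{s:s^{-1}B\in\nu\}$. Associativity: with $D=\{v:v^{-1}B\in\rho\}$ we have $B\in(\mu\nu)\rho$ iff $D\in\mu\nu$ iff $\{s:s^{-1}D\in\nu\}\in\mu$; and $s^{-1}D=\{t:t^{-1}(s^{-1}B)\in\rho\}$ is in $\nu$ iff $s^{-1}B\in\nu\rho$; so the condition reads $B\in\mu(\nu\rho)$.
* (F2) A homomorphism $g:S\to T$ extends to a continuous homomorphism $g:\beta S\to\beta T$, $g(\mu)=\{B:g^{-1}(B)\in\mu\}$. Extensions compose: $(g'\circ g)(\mu)=g'(g(\mu))$. If $X\in\mu$, then $g(X)\in g(\mu)$, because $g^{-1}(g(X))\supseteq X$. Homomorphism: $s^{-1}g^{-1}(B)=g^{-1}(g(s)^{-1}B)$, so $B\in g(\mu\nu)$ iff $\{s: g(s)^{-1}B\in g(\nu)\}\in\mu$ iff $\{s':s'^{-1}B\in g(\nu)\}\in g(\mu)$ iff $B\in g(\mu)g(\nu)$.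
* (F3) (Ellis–Numakura) Every non-empty compact Hausdorff semigroup in which all maps $z\mapsto zz'$ are continuous contains an idempotent, an element $z$ with $zz=z$.
* (F4) If $X\in\mu$ and $Y\in\nu$, then $XY\in\mu\nu$: for $s\in X$ we have $s^{-1}(XY)\supseteq Y\in\nu$.

Now let $S=A^*$. The empty word is an identity of $\beta S$. For $I\subseteq[k]$ let $e_I:A^*\to A^*$ erase all letters $c_i$ with $i\in I$; so $e_i=e_{\{i\}}$, and $e_Ie_J=e_{I\cup J}$ on $A^*$, hence on $\beta S$ by (F2). Put
$$\beta_i=\{\mu\in\beta S:\ B_i\in\mu\},$$
the ultrafilters "without the letter $c_i$". This set is closed, since its complement is the basic open set of $A^*\setminus B_i$, and $e_i(\beta S)\subseteq\beta_i$ because $e_i^{-1}(B_i)=A^*$. If $\mu\in\beta_i$ and $B\in\mu$, then $e_i^{-1}(B)\supseteq B\cap B_i\in\mu$, so $B\in e_i(\mu)$; thus $\mu\subseteq e_i(\mu)$, and two ultrafilters one of which contains the other are equal. Therefore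
$$e_i(\mu)=\mu\quad\text{and}\quad e_I(\mu)=e_{I\cup\{i\}}(\mu)\qquad(\mu\in\beta_i). \tag{4}$$

The equation (1) is now solvable.

**Proposition 5.** For every $x\in A^*$ there are $P_i\in\beta_i$ ($1\le i\le k$) such that $V=P_1P_2\cdots P_k$ and $U=VxV$ satisfy $e_i(U)=e_i(V)$ for all $i\in[k]$.

## The equations for two and three letters

For a tuple $P=(P_1,\dots,P_k)\in\prod_i\beta_i$ put
$$W_i(P)=P_{i+1}\cdots P_k\,x\,P_1\cdots P_{i-1}.$$
It does not involve $P_i$: it is the product of the cyclic sequence $(P_1,\dots,P_k,x)$ read from just after $P_i$ to just before $P_i$. For each $i$,
$$VxV=P_1\cdots P_{i-1}\,\big(P_i\,W_i(P)\,P_i\big)\,P_{i+1}\cdots P_k , \tag{5}$$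
so it is enough to have $e_i(P_iW_i(P)P_i)=e_i(P_i)$ for every $i$. Since $e_i(P_i)=P_i$, this reads
$$P_i\,Y_i\,P_i=P_i,\qquad Y_i=e_i(W_i(P)). \tag{6}$$

**One equation alone.** For fixed $Y\in\beta_i$ define $z*z'=zYz'$ on $\beta_i$. By (F4), $\beta_i$ is closed under products, because $B_iB_i\subseteq B_i$. The operation $*$ is associative, and continuous in $z$, since it is right multiplication by $Yz'$. By (F3) there is $z$ with $zYz=z$. So each single equation (6) has a solution once the other $P_j$ are fixed.

**Two letters.** For $k=2$ we have $Y_1=e_1(P_2)e_1(x)$, and by (4) $e_1(P_2)=e_{\{1,2\}}(P_2)=\epsilon$. So $Y_1=e_1(x)$, and likewise $Y_2=e_2(x)$. The two equations do not see each other, and each is solved separately. This proves Proposition 5 for $k=2$.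

**Three letters: where this breaks.** For $k=3$,
$$Y_1=e_1(P_2)\,e_1(P_3)\,e_1(x)=e_{\{1,2\}}(P_2)\,e_{\{1,3\}}(P_3)\,e_1(x).$$
Solve (6) for $P_1$. Then solve (6) for $P_2$: the new $P_2$ has a new shadow $e_{\{1,2\}}(P_2)$, so $Y_1$ changes and the first equation is lost.

The first equation sees $P_2$ only through the shadow $e_{\{1,2\}}(P_2)$. So look for the new $P_2$ among those $Z\in\beta_2$ that have the same shadows as the old one. To use (F3) there, this set must be closed under $z*z'=e_2(zW_2(P)z')$. Apply $e_{\{1,2\}}$: for $z,z'$ with the shadow of $P_2$, the shadow of $z*z'$ is $e_{\{1,2\}}(P_2W_2(P)P_2)$. We need this to be $e_{\{1,2\}}(P_2)$. So the same type of equation is needed *first* for the pair $\{1,2\}$: larger sets of erased letters have to be treated before smaller ones.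

The pair equations pose a new difficulty. Write $\mu=e_{\{1,2\}}(P_1)$, $\nu=e_{\{1,2\}}(P_2)$, $\xi=e_{\{1,2\}}(x)$, and note $e_{\{1,2\}}(P_3)=e_{\{1,2,3\}}(P_3)=\epsilon$. For the pair $\{1,2\}$ we want
$$\mu\,\nu\,\xi\,\mu=\mu\qquad\text{and}\qquad \nu\,\xi\,\mu\,\nu=\nu$$
together. Both equations contain both unknowns, and no shadow separates them. But once the first one holds, (F3) is not needed for the second: put $\nu'=\nu\xi\mu\nu$. Then $\nu'\xi\mu=\nu\xi(\mu\nu\xi\mu)=\nu\xi\mu$ and $\mu\nu'=(\mu\nu\xi\mu)\nu=\mu\nu$. Hence $\nu'\xi\mu\nu'=\nu\xi\mu\nu'=\nu\xi\mu\nu=\nu'$, and $\mu\nu'\xi\mu=\mu\nu\xi\mu=\mu$. Both equations hold for $(\mu,\nu')$.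

The general proof combines the two devices: keep the shadows treated so far fixed, going from large sets to small ones; and within one set $I$, use (F3) once and an explicit substitution for the other indices.

## Proof of Proposition 5

For non-empty $I\subseteq[k]$ consider the condition on a tuple $P\in\prod_i\beta_i$
$$C(I):\qquad e_I\big(P_iW_i(P)P_i\big)=e_I(P_i)\quad\text{for all } i\in I .$$

**Claim.** Let $\mathcal I$ be an upward closed family of non-empty subsets of $[k]$, and let $P$ satisfy $C(I)$ for all $I\in\mathcal I$. Let $I_0\notin\mathcal I$ be non-empty with all its proper supersets in $\mathcal I$. Then some tuple satisfies $C(I)$ for all $I\in\mathcal I\cup\{I_0\}$.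

The hypothesis on supersets of $I_0$ guarantees that $\mathcal I\cup\{I_0\}$ is again upward closed, so that the Claim can be iterated.

**Step 0: the set of allowed changes.** We define the set of entries with the same shadows as $P_i$, and check that moving inside it costs nothing and that it is closed under the operation we need. Let
$$\mathcal T_i=\{Z\in\beta_i:\ e_I(Z)=e_I(P_i)\ \text{for all } I\in\mathcal I\}.$$
It contains $P_i$. It is closed, because $\beta_i$ is closed, the maps $e_I$ are continuous, and points are closed.

(i) *Every tuple $Z\in\prod_j\mathcal T_j$ satisfies $C(I)$ for all $I\in\mathcal I$.* Since $e_I$ is a homomorphism, both sides of $C(I)$ depend only on $e_I(x)$ and on the elements $e_I(Z_j)=e_I(P_j)$; and $P$ satisfies $C(I)$.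

(ii) *If $Z\in\prod_j\mathcal T_j$ and $Z_i'\in\mathcal T_i$, then $e_i(Z_iW_i(Z)Z_i')\in\mathcal T_i$.* The element is in $\beta_i$, being an image under $e_i$. Let $I\in\mathcal I$ and $J=I\cup\{i\}$. As $\mathcal I$ is upward closed, $J\in\mathcal I$. Then
$$e_I\big(e_i(Z_iW_i(Z)Z'_i)\big)=e_J(Z_iW_i(Z)Z_i')=e_J(P_iW_i(P)P_i)=e_J(P_i)=e_I(P_i).$$
The second equality holds because all entries involved have the same $e_J$-images as the corresponding entries of $P$; the third is $C(J)$ for the index $i\in J$; the last is (4) for $P_i\in\beta_i$.

From now on write $I_0=\{i_1,\dots,i_s\}$ and $\overline{\mu}=e_{I_0}(\mu)$. For a tuple $R$ let $\mathrm{Eq}(i)$ be the equation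
$$\overline{R_iW_i(R)R_i}=\overline{R_i}.$$
Then $C(I_0)$ says that $\mathrm{Eq}(i_1),\dots,\mathrm{Eq}(i_s)$ hold. All tuples below stay in $\prod_j\mathcal T_j$, where $\mathcal T_j$ is defined from the original $P$.

**Step 1: get $\mathrm{Eq}(i_1)$ from an idempotent.** Let $Y=e_{i_1}(W_{i_1}(P))$. For $z,z'\in\mathcal T_{i_1}$ put $z*z'=zYz'$. By (4), $z=e_{i_1}(z)$ and $z'=e_{i_1}(z')$, so $z*z'=e_{i_1}(zW_{i_1}(P)z')$. Apply (ii) to the tuple $P$ with entry $i_1$ replaced by $z$ (this does not change $W_{i_1}$) and to $Z'_{i_1}=z'$: we get $z*z'\in\mathcal T_{i_1}$. The operation $*$ is associative, and for fixed $z'$ it is continuous in $z$, being right multiplication by $Yz'$. So $(\mathcal T_{i_1},*)$ is a non-empty compact Hausdorff semigroup to which (F3) applies, and there is $z\in\mathcal T_{i_1}$ with $zYz=z$. Replace $P_{i_1}$ by $z$. Applying $e_{I_0}$ to $zYz=z$, and using $e_{I_0}(Y)=e_{I_0}(W_{i_1}(P))$ because $i_1\in I_0$, we see that the new tuple satisfies $\mathrm{Eq}(i_1)$.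

**Steps $j=2,\dots,s$: get $\mathrm{Eq}(i_j)$ by substitution, without losing the earlier equations.** Let $R\in\prod_i\mathcal T_i$ be the current tuple, satisfying $\mathrm{Eq}(i_1),\dots,\mathrm{Eq}(i_{j-1})$. Replace $R_{i_j}$ by
$$R'_{i_j}=e_{i_j}\big(R_{i_j}W_{i_j}(R)R_{i_j}\big),$$
which is in $\mathcal T_{i_j}$ by (ii). Put $\mu=\overline{R_{i_1}}$ and $\nu=\overline{R_{i_j}}$. Let $f$ be the product of the barred entries of the cyclic sequence $(R_1,\dots,R_k,x)$ strictly between $R_{i_1}$ and $R_{i_j}$, reading forward from $R_{i_1}$, and let $g$ be the product of those strictly between $R_{i_j}$ and $R_{i_1}$, reading forward from $R_{i_j}$; an empty product is $\epsilon$. Then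
$$\overline{W_{i_1}(R)}=f\nu g,\qquad \overline{W_{i_j}(R)}=g\mu f .$$
As $i_j\in I_0$, applying $e_{I_0}$ to $R'_{i_j}$ gives the new value
$$\nu':=\overline{R'_{i_j}}=\nu g\mu f\nu .$$
The equation $\mathrm{Eq}(i_1)$ says $\mu f\nu g\mu=\mu$. Hence
$$\nu' g\mu=\nu g(\mu f\nu g\mu)=\nu g\mu,\qquad \mu f\nu'=(\mu f\nu g\mu)f\nu=\mu f\nu. \tag{7}$$
Now check the equations for the new tuple, in which $\nu$ has become $\nu'$ and nothing else has changed.

* $\mathrm{Eq}(i_j)$ holds: $\nu'(g\mu f)\nu'=(\nu'g\mu)f\nu'=\nu g(\mu f\nu')=\nu g\mu f\nu=\nu'$.
* $\mathrm{Eq}(i_1)$ holds: $\mu f\nu'g\mu=(\mu f\nu)g\mu=\mu$.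
* $\mathrm{Eq}(i_l)$ with $2\le l<j$ is preserved. Let $\tau=\overline{R_{i_l}}$. If $R_{i_l}$ lies in the arc of $f$, write $f=f_1\tau f_2$ accordingly; reading the cycle from just after $R_{i_l}$, the left side of $\mathrm{Eq}(i_l)$ was $\tau f_2\,(\nu g\mu)\,f_1\tau$. If $R_{i_l}$ lies in the arc of $g$, write $g=g_1\tau g_2$; the left side was $\tau g_2\,(\mu f\nu)\,g_1\tau$. By (7), replacing $\nu$ by $\nu'$ does not change the bracket. The right side $\tau$ is not touched.

After step $s$ the tuple lies in $\prod_i\mathcal T_i$ and satisfies $C(I_0)$; by (i) it satisfies all $C(I)$ with $I\in\mathcal I$. This proves the Claim.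

**Last step: iterate.** Start with $\mathcal I=\emptyset$ and all $P_i$ equal to the empty word, which is in $B_i$. Apply the Claim to the non-empty subsets of $[k]$ in an order of non-increasing size. The family of sets already treated is then always upward closed, and every proper superset of the next set has been treated. At the end $P$ satisfies $C(I)$ for all non-empty $I$. In particular $C(\{i\})$ holds for each $i$, and applying $e_i$ to (5) gives
$$e_i(U)=e_i(P_1\cdots P_{i-1})\,e_i(P_i)\,e_i(P_{i+1}\cdots P_k)=e_i(V).\qquad\blacksquare$$

## Reading stars off $U$ and $V$: proof of Proposition 3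

**Step 1: a star for a coloring of all of $\Lambda_\sigma$.** Apply Proposition 5 with $x=u$. We check that $V$ and $U$ live on opposite sides. By (F4), $B_1\cdots B_k\in V$, so $\Lambda_0\in V$ by Lemma 4. Also by (F4), $A^*uA^*\in VuV=U$, and $A^*uA^*\subseteq\Lambda_1$, so $\Lambda_1\in U$. Put $X_1=U$ and $X_0=V$; thus $\Lambda_\sigma\in X_\sigma$ for $\sigma=0,1$.

Given a finite coloring of $\Lambda_\sigma$, some color class $B\subseteq\Lambda_\sigma$ belongs to $X_\sigma$. By (F2) and Proposition 5,
$$e_i(B)\in e_i(X_\sigma)=e_i(X_{1-\sigma}),\qquad\text{that is,}\qquad e_i^{-1}(e_i(B))\in X_{1-\sigma}\quad\text{for all } i .$$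
Hence the set
$$\Lambda_{1-\sigma}\cap\bigcap_{i=1}^k e_i^{-1}(e_i(B))$$
is a finite intersection of members of $X_{1-\sigma}$, so it is a member itself and is non-empty. Choose $w$ in it. For each $i$ we have $e_i(w)\in e_i(B)$, so there is $w^{(i)}\in B$ with $e_i(w^{(i)})=e_i(w)$. These words form a star on side $\sigma$, and all leaves have the color of $B$.

**Step 2: a length bound that depends only on the number of colors.** Suppose that for some $r$ there is no $M(r)$. Then for every $M$ there is a bad $r$-coloring $\chi_M$ of $\Lambda_\sigma\cap A^{\le M}$, one without a monochromatic star all of whose words have length at most $M$. We build a limit coloring. For each $M'$ there are only finitely many $r$-colorings of the finite set $\Lambda_\sigma\cap A^{\le M'}$. So we can choose infinite sets $\mathcal N_0\supseteq\mathcal N_1\supseteq\cdots$ of natural numbers such that all $M\in\mathcal N_{M'}$ satisfy $M\ge M'$ and all these $\chi_M$ have the same restriction to $A^{\le M'}$. These restrictions are consistent for growing $M'$ and define an $r$-coloring $\chi$ of $\Lambda_\sigma$, such that for every $M'$ the restriction of $\chi$ to $A^{\le M'}$ agrees with some $\chi_M$,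 $M\ge M'$. By Step 1 there is a monochromatic star for $\chi$. Its finitely many words lie in some $A^{\le M'}$, so it is a monochromatic star for the corresponding $\chi_M$ with all lengths at most $M'\le M$, a contradiction. $\blacksquare$

This completes the proof of Theorem 1.

## Fewer players, more players, repeated letters: proof of Theorem 2

**Part (a).** For $p=d$ this is the argument by which Theorem 1 was derived from Proposition 3; there $u$ was any word whose letter set is $A$, with $k=d\ge2$. For $p<d$ we merge players. Take a partition for $d$ players for which a smallest cover has $\mathrm{cov}^\sigma_d$ members, and give the parts of players $p,p+1,\dots,d$ to a single player $p$. A cylinder intersection $\bigcap_{i\le p}C_i$ for the merged partition is also one for the original partition: $C_i$ with $i<p$ is as before; $C_p$ is independent of the whole merged part, hence of the original part of player $p$; and for players $p+1,\dots,d$ take the set of all inputs. So any cover for the merged partition is a cover for the original one, and $\mathrm{cov}^\sigma_d\le\mathrm{cov}^\sigma_p$. The left side is unbounded, and $D_p(L_u)$ is unbounded by (3).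

**Part (b).** The aim is to express membership in $L_u$ by boundedly many questions, each of which concerns letters of at most $m$ owners. Regard the input as a word over $\Sigma\times[p]$, recording each letter with its owner. A pattern consists of $m$ runs, the $t$-th being either *free* ($n_t$ letters $b_t$ with any owners) or *restricted* ($j_t$ letters $b_t$, all owned by one player $l_t$, with $1\le j_t\le n_t$). Membership in $L_u$ is the occurrence of the pattern with all runs free. For $u=aab$ and $p=3$, a fully restricted pattern is for instance "one $a$ of player 2, then one $b$ of player 3".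

We replace one free run by restricted ones. Let run $t$ of a pattern be free. Let $\mathcal M$ be the set of positions holding $b_t$ such that runs $1,\dots,t-1$ of the pattern occur, in order, strictly before that position, and runs $t+1,\dots,m$ strictly after it. Let $\mathcal M_l\subseteq\mathcal M$ be the set of those owned by player $l$.

* The pattern occurs iff $|\mathcal M|\ge n_t$. In an occurrence, the $n_t$ positions used by run $t$ lie in $\mathcal M$. Conversely, take $n_t$ elements of $\mathcal M$ for run $t$, the earlier runs before the first of them and the later runs after the last of them.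
* In the same way, for $1\le j\le n_t$: $|\mathcal M_l|\ge j$ iff the pattern with run $t$ replaced by the restricted run "$j$ letters $b_t$ owned by $l$" occurs.
* $|\mathcal M|\ge n_t$ iff $\sum_l\min(n_t,|\mathcal M_l|)\ge n_t$: if some $|\mathcal M_l|\ge n_t$ both hold, and otherwise the sum equals $|\mathcal M|$.

The numbers $\min(n_t,|\mathcal M_l|)$ are determined by the truth values in the second item. So the occurrence of the pattern is a fixed function of the occurrence of the $p\,n_t$ patterns in which run $t$ is restricted. Doing this for all runs in turn, membership in $L_u$ is a fixed function of the truth values of at most $\prod_t(p\,n_t)$ fully restricted patterns. Each of these involves at most $m$ owners. If $p\ge m+1$, some player owns none of its letters, so he can see whether it occurs, and he announces this with one bit. The total is at most $\prod_t(p\,n_t)=O(1)$ bits.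

**Part (c).** Let $d=m$. If $p\le m$, then $p\le d$ and (a) gives unbounded complexity; if $p\ge m+1$, then (b) gives bounded complexity. (If $d=m=1$, then $p\ge2=m+1$ always holds.) For $u=a_1\cdots a_k$ with distinct letters, $d=m=k$.

**Part (d).** If $|u|=1$, then $m=1$ and (b) applies, since $p\ge2$. Let $|u|=k\ge2$, with first letter $a$ and last letter $a'$. The two end letters are located by communicating positions, so that only $k-2$ letters remain to be seen. For each player $j$, some other player announces the leftmost $a$ and the rightmost $a'$ among $j$'s positions, or that there is none. This costs $O(p\log n)$ bits, which is $O(\log n)$ as $p$ is fixed. Now all players know the position $s$ of the globally leftmost $a$ and the position $t$ of the globally rightmost $a'$, if they exist.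

The input word is in $L_u$ iff $s$ and $t$ exist, $s<t$, and the middle $k-2$ letters of $u$ occur in order strictly between $s$ and $t$. Indeed, in any occurrence of $u$ the first letter is at or after $s$ and the last is at or before $t$, so $s<t$ and the middle letters lie strictly between $s$ and $t$; the converse is clear. An occurrence of the $k-2$ middle letters uses positions of at most $k-2$ owners. As $p\ge k-1$, some player owns none of them and sees this occurrence completely. So each player announces with one bit whether he sees such an occurrence, and the players know the answer. The total is $O(\log n)$. In Theorem 1 the number of players is $k\ge|u|-1$, so there the complexity tends to infinity but is $O(\log n)$. $\blacksquare$
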